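\title{Renormings of $\ell_p$ whose spreading models are all far from the unit vector basis}

\begin{abstract}
For every $1<p<\infty$ and every $D\ge1$ we construct a norm $|\cdot|$ on $\ell_p$ with $D^{-1}\|x\|_p\le|x|\le\|x\|_p$ such that every spreading model of $(\ell_p,|\cdot|)$ is $D$-equivalent to the unit vector basis of $\ell_p$ and is not $K$-equivalent to it for any $K<D$. The constant $D$ is the largest possible, and no such norm exists on $\ell_1$ or $c_0$. The proof reduces the problem to finding two almost mutually singular families of measures on $\mathbb N$, both of which are approached by fixed convex combinations along every sequence of successive probability measures. The families are obtained by factoring measures through an auxiliary sequence space and its dual.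
\end{abstract}

\section{Introduction}\label{sec:intro}

Banach spaces are infinite dimensional, and scalars are real or complex. A norm $|\cdot|$ on a Banach space $(X,\|\cdot\|)$ is an \emph{equivalent norm} if there are constants $A,B>0$ with $A^{-1}\|x\|\le|x|\le B\|x\|$ for all $x\in X$. A sequence $(x_i)$ of nonzero vectors in a normed space is \emph{basic} if there is a constant $C$ with $\|\sum_{i\le m}a_ix_i\|\le C\|\sum_{i\le n}a_ix_i\|$ for all $m\le n$ and all scalars $a_i$, and it is \emph{normalized} if $\|x_i\|=1$ for all $i$.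

Let $K\ge1$. Basic sequences $(x_i)$ in $(X,\|\cdot\|_X)$ and $(y_i)$ in $(Y,\|\cdot\|_Y)$ are \emph{$K$-equivalent} if there are $A,B>0$ with $AB\le K$ such that
\[
A^{-1}\Big\|\sum a_iy_i\Big\|_Y\le\Big\|\sum a_ix_i\Big\|_X\le B\Big\|\sum a_iy_i\Big\|_Y
\]
for all finitely supported scalar sequences $(a_i)$. We shall always compare a sequence $e=(e_i)$ in a normed space $E$ with the unit vector basis of $\ell_p$. Let $s_-(e)$ and $s_+(e)$ be the infimum and the supremum of $\|\sum a_ie_i\|_E$ over the finitely supported $a$ with $\|a\|_p=1$. The constants $A,B$ are admissible exactly when $A^{-1}\le s_-(e)$ and $s_+(e)\le B$. So if $0<s_-(e)$ and $s_+(e)<\infty$, the least $K$ for which $(e_i)$ is $K$-equivalent to the unit vector basis of $\ell_p$ exists and equals $s_+(e)/s_-(e)$. We call it the \emph{equivalence constant} of $(e_i)$.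

A sequence $(e_i)$ in a normed space $E$ is a \emph{spreading model} of the Banach space $(X,\|\cdot\|_X)$ if there is a normalized basic sequence $(x_i)$ in $X$ such that for all $n$ and all scalars $a_1,\dots,a_n$
\begin{equation}\label{eq:sm}
\lim_{\substack{k_1<\dots<k_n\\ k_1\to\infty}}\Big\|\sum_{i=1}^na_ix_{k_i}\Big\|_X=\Big\|\sum_{i=1}^na_ie_i\Big\|_E .
\end{equation}
We say that $(x_i)$ \emph{generates} $(e_i)$. A spreading model records the norm of a combination with fixed coefficients of $n$ vectors taken far out in the sequence; it forgets which vectors were taken, and every subsequence of $(x_i)$ generates the same model. Spreading models are plentiful: it is a standard consequence of Ramsey's theorem that every normalized basic sequence has a subsequence along which all the limits \eqref{eq:sm} exist. We shall not need this fact, but it shows how much freedom there is in the choice of the generating sequence.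

The following question is posed as (Q5) in \cite{stability}.

\begin{quote}
\emph{Let $1<p<\infty$ and $K<\infty$. Is there an equivalent norm $|\cdot|$ on $\ell_p$, which may depend on $p$ and $K$, such that no spreading model of $(\ell_p,|\cdot|)$ is $K$-equivalent to the unit vector basis of $\ell_p$?}
\end{quote}

The answer is yes for all such $p$ and $K$: take $D>K$ in the following theorem.

\begin{theorem}\label{thm:main}
Let $1<p<\infty$ and $D\ge1$. There is a norm $|\cdot|$ on $\ell_p$ with $D^{-1}\|x\|_p\le|x|\le\|x\|_p$ such that for every spreading model $(e_i)$ of $(\ell_p,|\cdot|)$ the least constant $K$ for which $(e_i)$ is $K$-equivalent to the unit vector basis of $\ell_p$ is exactly $D$.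
\end{theorem}

A spreading model of an infinite dimensional subspace of $(\ell_p,|\cdot|)$ is a spreading model of $(\ell_p,|\cdot|)$, so the conclusion holds for these as well. Neither the constant nor the range of $p$ can be improved.

\begin{proposition}\label{prop:sharp}
\begin{enumerate}
\item[(a)] Let $1<p<\infty$ and let $|\cdot|$ be a norm on $\ell_p$ with $A^{-1}\|x\|_p\le|x|\le B\|x\|_p$. Then every spreading model of $(\ell_p,|\cdot|)$ is $AB$-equivalent to the unit vector basis of $\ell_p$.
\item[(b)] For every equivalent norm $|\cdot|$ on $\ell_1$ (respectively $c_0$), some spreading model of $(\ell_1,|\cdot|)$ (respectively $(c_0,|\cdot|)$) is $1$-equivalent to the unit vector basis of $\ell_1$ (respectively $c_0$).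
\end{enumerate}
\end{proposition}

By (a), the question concerns constants only: every spreading model of a renormed $\ell_p$ is equivalent to the unit vector basis, and among norms with $AB=D$ no spreading model has equivalence constant larger than $D$. The norm of Theorem~\ref{thm:main} attains this bound in all its spreading models at once. By (b), among the spaces $\ell_p$ ($1\le p<\infty$) and $c_0$ the property in the question holds for every $K$ exactly when $1<p<\infty$, and for $\ell_1$ and $c_0$ it fails already for $K=1$.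

The simplest evidence suggests the answer no. The norm is fixed first and the sequence is chosen afterwards, so a single good sequence defeats the norm. At the endpoints such a sequence always exists, by (b). For $1<p<\infty$ the first norm one would try is defeated in the same way.

\begin{example}\label{ex:naive}
Let $1<p<\infty$, $0<\gamma<1$ and $|x|=\max\{\gamma\|x\|_p,\|x\|_\infty\}$. The unit vector basis is normalized and generates the spreading model with $\|\sum a_ie_i\|_E=\max\{\gamma\|a\|_p,\|a\|_\infty\}$. Here $s_+=1$, attained at $a=(1,0,0,\dots)$, and $s_-=\gamma$, attained at $a=n^{-1/p}(1,\dots,1,0,\dots)$ as soon as $n^{-1/p}\le\gamma$. The equivalence constant is $1/\gamma$, as large as Proposition~\ref{prop:sharp}(a) allows. Now let $v_1,v_2,\dots$ be supported on consecutive finite intervals, with $\|v_k\|_p=1$ and $\|v_k\|_\infty\le\gamma$. Then $\|\sum a_kv_k\|_\infty\le\gamma\|a\|_\infty\le\gamma\|a\|_p$, so $|\sum a_kv_k|=\gamma\|a\|_p$, and $(v_k/\gamma)$ generates the unit vector basis of $\ell_p$ isometrically.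
\end{example}

The norm of Theorem~\ref{thm:main} has the same shape, $\max\{\gamma\|x\|_p,\sup_g\sum_i|x(i)|g(i)\}$, with the unit vectors $g$ replaced by a much larger subset of the unit ball of $\ell_q$. The set has to be so large that along every sequence some fixed combination is normed by it, and so small that along every sequence some other fixed combination is almost annihilated by it.

Section~\ref{sec:general} proves Proposition~\ref{prop:sharp} and shows which half of the endpoint argument is lost when $1<p<\infty$. Section~\ref{sec:measures} reduces Theorem~\ref{thm:main} to a statement about measures on $\mathbb N$ that does not involve $p$. Section~\ref{sec:factor} reduces that statement to two properties, (A) and (B), of a norm on the finitely supported sequences; $\ell_1$ has the first and $\ell_\infty$ has the second. Section~\ref{sec:entropy} derives (A) from a lower estimate, using a Lozanovskii factorization of probability measures. Section~\ref{sec:norm} constructs a norm with this lower estimate as an $\ell_2$-sum of Schlumprecht-type norms,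 and Section~\ref{sec:small} proves that it has (B).

\medskip
\noindent\textbf{Notation.} Throughout, $1/p+1/q=1$, and $c_{00}$ is the space of finitely supported sequences. For subsets of $\mathbb N$ we write $E<F$ if every element of $E$ is smaller than every element of $F$, and for $x,y\in c_{00}$ we write $x<y$ if $\operatorname{supp}x<\operatorname{supp}y$. A family $(E_s)$ of sets, some of which may be empty, is \emph{successive} if $E_s<E_{s'}$ whenever $s<s'$; the notation $E_1<E_2<\cdots$ means this, and likewise for vectors. The \emph{range} $\operatorname{ran}x$ is the smallest interval containing $\operatorname{supp}x$, and $Ex$ is the restriction of $x$ to $E\subset\mathbb N$, extended by $0$. We write $xy$ for the pointwise product and $\langle x,y\rangle=\sum_ix(i)y(i)$.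

\section{Spreading models for an arbitrary equivalent norm}\label{sec:general}

We use three textbook facts. If $(x_k)$ is a basic sequence in a Banach space and $Y$ is its closed linear span, then there are continuous functionals $x_j^*$ on $Y$ with $x_j^*(x_k)=0$ for $k\ne j$ such that $x=\sum_jx_j^*(x)x_j$ for all $x\in Y$. A sequence of nonzero successive vectors of $c_{00}$ is basic in $\ell_p$ and in $c_0$, and being basic is preserved under equivalent norms. For $1<p<\infty$ the space $\ell_p$ is reflexive, so bounded sequences have weakly convergent subsequences.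

\begin{lemma}\label{lem:blocks}
Let $1<p<\infty$, let $|\cdot|$ be a norm on $\ell_p$ with $A^{-1}\|x\|_p\le|x|\le B\|x\|_p$, and let $(e_i)$ be a spreading model of $(\ell_p,|\cdot|)$. There are $\lambda>0$ and $v_1<v_2<\cdots$ in $c_{00}$ with $\|v_k\|_p=1$ such that for all scalars $a_1,\dots,a_n$
\begin{equation}\label{eq:blocks}
\Big\|\sum_{i=1}^na_ie_i\Big\|_E=\lambda\lim_{\substack{k_1<\dots<k_n\\ k_1\to\infty}}\Big|\sum_{i=1}^na_iv_{k_i}\Big| .
\end{equation}
\end{lemma}

\begin{proof}
Let $(x_k)$ be a $|\cdot|$-normalized basic sequence generating $(e_i)$. Then $1/B\le\|x_k\|_p\le A$.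

The sequence $(x_k)$ is weakly null. Indeed, every subsequence has a further subsequence converging weakly to some $x$. The closed span $Y$ of $(x_k)$ is weakly closed, so $x\in Y$. Each $x_j^*$ extends to $\ell_p$ by the Hahn--Banach theorem and vanishes at $x_k$ for $k\neq j$, so $x_j^*(x)=0$ for every $j$, and $x=0$.

In particular $x_k(i)\to0$ for each $i$. Put $l_0=k_0=0$. Given $l_{j-1}$ and $k_{j-1}$, choose $k_j>k_{j-1}$ with $\|[1,l_{j-1}]x_{k_j}\|_p\le1/j$ and then $l_j>l_{j-1}$ with $\|(l_j,\infty)x_{k_j}\|_p\le1/j$. The vectors $u_j=(l_{j-1},l_j]x_{k_j}$ are successive and $\|x_{k_j}-u_j\|_p\le2/j$. Replace $(x_k)$ by the subsequence $(x_{k_j})$, which generates the same spreading model. Passing to a further subsequence we may assume that $u_k\ne0$ and $\|u_k\|_p\to\lambda\in[1/B,A]$. With $v_k=u_k/\|u_k\|_p$,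
\[
\|x_k-\lambda v_k\|_p\le\|x_k-u_k\|_p+\big|\,\|u_k\|_p-\lambda\,\big|\to0 .
\]
Hence $|\sum_ia_ix_{k_i}-\lambda\sum_ia_iv_{k_i}|\le B\sum_i|a_i|\,\|x_{k_i}-\lambda v_{k_i}\|_p\to0$ as $k_1\to\infty$, and \eqref{eq:blocks} follows from \eqref{eq:sm}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}(a)]
The $v_k$ have disjoint supports, so $\|\sum a_iv_{k_i}\|_p=\|a\|_p$, and \eqref{eq:blocks} gives
\begin{equation}\label{eq:AB}
\lambda A^{-1}\|a\|_p\le\Big\|\sum a_ie_i\Big\|_E\le\lambda B\|a\|_p .
\end{equation}
The product of the constants $A/\lambda$ and $\lambda B$ is $AB$.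
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}(b)]
This is James' argument: choose the vectors on which the new norm is asymptotically extremal. Let $X_m$ be the space of $x\in c_{00}$ supported in $[m,\infty)$. In both cases we choose $x_1<x_2<\cdots$ inductively with $x_k\in X_{m_k}$, where $m_1=1$ and $m_k=\max\{k,1+\max\operatorname{supp}x_{k-1}\}$. Thus $x_k\in X_k$, every finite sum $\sum_{k\ge m}a_kx_k$ lies in $X_m$, and $y_k=x_k/|x_k|$ is a $|\cdot|$-normalized basic sequence.

\emph{The space $\ell_1$.} Let $\omega_m=\inf\{|x|:x\in X_m,\ \|x\|_1=1\}$. The sequence $(\omega_m)$ is nondecreasing and lies between two positive constants because the norms are equivalent; let $\omega$ be its limit. Choose $x_k\in X_{m_k}$ with $\|x_k\|_1=1$ and $|x_k|\le\omega_{m_k}+1/k\le\omega+1/k$. For finite sums,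
\[
\sum_{k\ge m}|a_k|\ \ge\ \Big|\sum_{k\ge m}a_ky_k\Big|\ \ge\ \omega_m\sum_{k\ge m}\frac{|a_k|}{|x_k|}\ \ge\ \frac{\omega_m}{\omega+1/m}\sum_{k\ge m}|a_k| ,
\]
where the first step is the triangle inequality and the second is the definition of $\omega_m$. The last factor tends to $1$. Applying this with $m=k_1$ to $\sum_ia_iy_{k_i}$, we see that $(y_k)$ generates the unit vector basis of $\ell_1$.

\emph{The space $c_0$.} Let $\omega_m=\sup\{|x|:x\in X_m,\ \|x\|_\infty=1\}$, a nonincreasing sequence with limit $\omega\in(0,\infty)$. Choose $x_k\in X_{m_k}$ with $\|x_k\|_\infty=1$ and $|x_k|\ge\omega_{m_k}(1-\frac1{2k})\ge\omega(1-\frac1{2k})$. A finite sum $w=\sum_{k\ge m}a_ky_k$ lies in $X_m$ and has supremum norm $\max_k|a_k|/|x_k|$, so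
\[
|w|\le\omega_m\max_{k\ge m}\frac{|a_k|}{|x_k|}\le\kappa_m\max_{k\ge m}|a_k|,\qquad\kappa_m=\frac{\omega_m}{\omega(1-\frac1{2m})}\to1 .
\]
For the lower estimate let $\max_k|a_k|=|a_j|=1$ and $w'=2a_jy_j-w$. The coefficients of $w'$ have the same moduli as those of $w$, so $|w'|\le\kappa_m$ and $|w|\ge|2a_jy_j|-|w'|\ge2-\kappa_m\to1$. Hence $(y_k)$ generates the unit vector basis of $c_0$.
\end{proof}

\begin{remark}\label{rem:half}
In each case one estimate comes from the extremal choice and the other from the triangle inequality. For $1<p<\infty$ the first half survives: with $\|\cdot\|_p$ in the definition of $\omega_m$, the choice near the infimum gives $|\sum_{k\ge m}a_ky_k|\ge\frac{\omega_m}{\omega+1/m}\|a\|_p$, and the choice near the supremum gives $|\sum_{k\ge m}a_ky_k|\le\kappa_m\|a\|_p$. The second half is lost: the triangle inequality yields only the upper bound $\|a\|_1$ in the first case and the lower bound $2\|a\|_\infty-\kappa_m\|a\|_p$ in the second. The two good estimates hold for two different sequences.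
\end{remark}

\section{From norms to measures}\label{sec:measures}

From now on a \emph{measure} is a finitely supported function $\mu\colon\mathbb N\to[0,\infty)$, and it is a \emph{probability measure} if $\|\mu\|_1=1$. Let $v_1<v_2<\cdots$ be as in Lemma~\ref{lem:blocks}. The functions $\mu_k=|v_k|^p$ are successive probability measures. If $c=(c_1,\dots,c_N)$ is a probability vector, that is, $c_i\ge0$ and $\sum c_i=1$, then $a_i=c_i^{1/p}$ satisfies $\|a\|_p=1$, and because the supports are disjoint,
\begin{equation}\label{eq:mazur}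
\Big|\sum_ia_iv_{k_i}(l)\Big|^p=\sum_ic_i\mu_{k_i}(l)\qquad(l\in\mathbb N).
\end{equation}
So normalized combinations of the $v_k$ correspond to convex combinations of the $\mu_k$. On the dual side, a measure $\alpha$ with $\|\alpha\|_1\le1$ gives the element $\alpha^{1/q}$ of the unit ball of $\ell_q$. The pairing $\sum\mu^{1/p}\alpha^{1/q}$ is close to $1$ when $\alpha$ is close to the probability measure $\mu$, and close to $0$ when $\alpha$ and $\mu$ are almost mutually singular. This suggests the following notion.

\begin{definition}\label{def:unavoidable}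
A set $\mathcal A$ of measures is \emph{unavoidable} if for every sequence $\mu_1<\mu_2<\cdots$ of probability measures and every $\eta\in(0,1)$ there are $N$ and a probability vector $c=(c_1,\dots,c_N)$ such that for every $k_0$ there are $k_0<k_1<\dots<k_N$ and $\alpha\in\mathcal A$ with $\|\sum_ic_i\mu_{k_i}-\alpha\|_1\le\eta$.
\end{definition}

The order of the quantifiers is dictated by \eqref{eq:sm}. The coefficients are fixed while the indices go to infinity, so $c$ may depend on the sequence but must not depend on $k_0$. On the other hand the limit in \eqref{eq:sm} is known to exist, so one good tuple beyond each $k_0$ is enough to determine it.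

\begin{proposition}\label{prop:families}
For every $\varepsilon\in(0,1)$ there are unavoidable sets $\mathcal A$ and $\mathcal B$ of measures of $\ell_1$-norm at most $1$ such that
\begin{equation}\label{eq:overlap}
\sum_i\sqrt{\alpha(i)\beta(i)}\le\varepsilon\qquad(\alpha\in\mathcal A,\ \beta\in\mathcal B).
\end{equation}
\end{proposition}

An unavoidable set is nonempty, as one sees by applying the definition to any sequence of successive probability measures.

\begin{example}\label{ex:toy}
Let $\mathcal A_0$ be the set of unit point masses $\delta_i$ and let $\mathcal B_0$ be the set of measures $\beta$ with $\|\beta\|_1\le1$ and $\|\beta\|_\infty\le\varepsilon^2$. Then \eqref{eq:overlap} holds, since the sum equals $\sqrt{\beta(i)}$ for $\alpha=\delta_i$. The set $\mathcal B_0$ is unavoidable: if $N\ge\varepsilon^{-2}$, the average of any $N$ successive probability measures has atoms at most $1/N$. The set $\mathcal A_0$ is not: if $\|\mu_k\|_\infty\le\frac12$ for all $k$, every convex combination $\mu$ has $\|\mu-\delta_i\|_1=2(1-\mu(i))\ge1$. The norm built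 from $\mathcal A_0$ in the proof below is the norm of Example~\ref{ex:naive}.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:families}]
If $D=1$, take $|\cdot|=\|\cdot\|_p$ and apply Proposition~\ref{prop:sharp}(a). Let $D>1$, and put $\gamma=1/D$ and $\tau=2\min\{1/p,1/q\}>0$. Choose $\varepsilon\in(0,1)$ with $\varepsilon^\tau\le\gamma/2$, take $\mathcal A,\mathcal B$ from Proposition~\ref{prop:families}, and define
\[
|x|=\max\Big\{\gamma\|x\|_p,\ \sup_{\alpha\in\mathcal A}\sum_i|x(i)|\,\alpha(i)^{1/q}\Big\}.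
\]
By H\"older's inequality $\sum|x|\alpha^{1/q}\le\|x\|_p\|\alpha\|_1^{1/q}\le\|x\|_p$. So $|\cdot|$ is a supremum of seminorms with $\gamma\|x\|_p\le|x|\le\|x\|_p$, hence a norm.

Let $e=(e_i)$ be a spreading model, and take $\lambda$ and $(v_k)$ from Lemma~\ref{lem:blocks}. By \eqref{eq:AB} with $A=D$ and $B=1$ we have $\gamma\lambda\le s_-(e)\le s_+(e)\le\lambda$. We show that $s_+(e)=\lambda$ and $s_-(e)=\gamma\lambda$; then the equivalence constant is $1/\gamma=D$. Let $\mu_k=|v_k|^p$. For a probability vector $c$ and a tuple $k_1<\dots<k_N$ write $a_i=c_i^{1/p}$, $v=\sum a_iv_{k_i}$ and $\mu=\sum c_i\mu_{k_i}$. By \eqref{eq:mazur}, $|v(l)|=\mu(l)^{1/p}$ for all $l$.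

\emph{The supremum.} Let $\eta\in(0,1)$ and take $c$ from the unavoidability of $\mathcal A$. For tuples with $k_1$ arbitrarily large there is $\alpha\in\mathcal A$ with $\|\mu-\alpha\|_1\le\eta$, hence $\|\alpha\|_1\ge1-\eta$. Since $s^{1/p}t^{1/q}\ge\min\{s,t\}=\frac12(s+t-|s-t|)$ for $s,t\ge0$,
\[
|v|\ge\sum\mu^{1/p}\alpha^{1/q}\ge\tfrac12\big(\|\mu\|_1+\|\alpha\|_1-\|\mu-\alpha\|_1\big)\ge1-\eta .
\]
The limit in \eqref{eq:blocks} can be computed along these tuples, so $\|\sum a_ie_i\|_E\ge\lambda(1-\eta)$. As $\eta$ is arbitrary, $s_+(e)=\lambda$.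

\emph{The infimum.} First, for $\alpha\in\mathcal A$ and $\beta\in\mathcal B$,
\begin{equation}\label{eq:tau}
\sum\beta^{1/p}\alpha^{1/q}\le\varepsilon^\tau .
\end{equation}
For $p=2$ this is \eqref{eq:overlap}. For $p>2$ we have $1/q-1/p=1-2/p>0$ and $\beta^{1/p}\alpha^{1/q}=(\sqrt{\alpha\beta})^{2/p}\alpha^{1-2/p}$, so H\"older's inequality with exponents $p/2$ and $(1-2/p)^{-1}$ bounds the sum by $(\sum\sqrt{\alpha\beta})^{2/p}\|\alpha\|_1^{1-2/p}\le\varepsilon^{2/p}=\varepsilon^\tau$. For $p<2$ we have $q>2$ and $\beta^{1/p}\alpha^{1/q}=(\sqrt{\alpha\beta})^{2/q}\beta^{1-2/q}$, and the sum is at most $(\sum\sqrt{\alpha\beta})^{2/q}\|\beta\|_1^{1-2/q}\le\varepsilon^{2/q}=\varepsilon^\tau$.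

Now let $\eta\in(0,1)$ satisfy $\eta^{1/p}\le\gamma/2$, and take $c$ from the unavoidability of $\mathcal B$. For tuples with $k_1$ arbitrarily large there is $\beta\in\mathcal B$ with $\|\mu-\beta\|_1\le\eta$. From $\mu\le\beta+|\mu-\beta|$ and the subadditivity of $t\mapsto t^{1/p}$ we get $\mu^{1/p}\le\beta^{1/p}+|\mu-\beta|^{1/p}$. By \eqref{eq:tau} and H\"older's inequality, for every $\alpha\in\mathcal A$
\[
\sum\mu^{1/p}\alpha^{1/q}\le\sum\beta^{1/p}\alpha^{1/q}+\sum|\mu-\beta|^{1/p}\alpha^{1/q}\le\varepsilon^\tau+\eta^{1/p}\le\gamma .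
\]
Since $\|v\|_p=1$, we get $|v|=\gamma$ along these tuples. Thus $\|\sum a_ie_i\|_E=\gamma\lambda$, and $s_-(e)=\gamma\lambda$.
\end{proof}

The hypothesis $1<p<\infty$ has been used twice: through reflexivity in Lemma~\ref{lem:blocks}, and through $\tau>0$, which fails at both endpoints. It plays no role in the rest of the paper, which proves Proposition~\ref{prop:families}.

\section{Factorizations and two properties of a norm}\label{sec:factor}

From now on $c_{00}$ is real. We need a mechanism that forces two measures to be almost mutually singular without knowing where they live. Write the measures as products of nonnegative elements of $c_{00}$, say $\alpha=xx^*$ and $\beta=yy^*$. Regrouping the four factors and applying the Cauchy--Schwarz inequality gives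
\begin{equation}\label{eq:cross}
\sum\sqrt{\alpha\beta}=\sum\sqrt{xy^*}\,\sqrt{yx^*}\le\langle x,y^*\rangle^{1/2}\langle y,x^*\rangle^{1/2}.
\end{equation}
The cross pairings can be estimated by norms. If $x,y$ lie in the unit ball of one norm and $x^*,y^*$ in the unit ball of its dual, \eqref{eq:cross} gives the trivial bound $1$. The gain comes from estimating the two pairings with two different norms.

A norm $\Phi$ on $c_{00}$ is a \emph{lattice norm} if $\Phi(x)\le\Phi(y)$ whenever $|x|\le|y|$ pointwise; in particular $\Phi(x)=\Phi(|x|)$ and $\Phi(Ex)\le\Phi(x)$. It is \emph{normalized} if $\|x\|_\infty\le\Phi(x)\le\|x\|_1$. In this section and the next, $\Phi$ is a normalized lattice norm. Its dual norm is $\Phi^*(x^*)=\sup\{\langle x^*,z\rangle:z\in c_{00},\ \Phi(z)\le1\}$ for $x^*\in c_{00}$, so that $\langle x^*,z\rangle\le\Phi^*(x^*)\Phi(z)$. The second norm is obtained by cutting a vector into $n$ pieces: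
\[
\Phi^{[n]}(x)=\sup\Big\{\sum_{s=1}^n\Phi(E_sx):\ E_1<\dots<E_n\ \text{intervals, possibly empty}\Big\}.
\]
This is a lattice norm, and $\Phi=\Phi^{[1]}\le\Phi^{[m]}\le\Phi^{[n]}\le\|\cdot\|_1$ for $m\le n$. It is suited to \eqref{eq:cross} for two reasons. First, a sum of $n$ successive functionals is controlled by it: if $E_1<\dots<E_n$ are intervals and $y_j^*$ is supported in $E_j$ with $\Phi^*(y_j^*)\le1$, then
\begin{equation}\label{eq:dualsum}
\Big\langle z,\sum_{j\le n}y_j^*\Big\rangle=\sum_{j\le n}\langle E_jz,y_j^*\rangle\le\sum_{j\le n}\Phi(E_jz)\le\Phi^{[n]}(z)\qquad(z\in c_{00}).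
\end{equation}
Second, it stays bounded, independently of $n$, on long averages. Call $x\in c_{00}$ an \emph{$M$-average} if $x=\frac1M\sum_{t\le M}w_t$ with $w_1<\dots<w_M$ and $\Phi(w_t)\le1$; then $\Phi(x)\le1$.

\begin{lemma}\label{lem:count}
If $E_1<\dots<E_n$ and $G_1<\dots<G_m$ are subsets of $\mathbb N$, then $E_s\cap G_t\ne\emptyset$ for at most $n+m$ pairs $(s,t)$.
\end{lemma}

\begin{proof}
Let $a\in E_s\cap G_t$ and $a'\in E_{s'}\cap G_{t'}$. If $s<s'$ and $t>t'$, then $a<a'$ and $a>a'$, which is impossible. So any two such pairs are comparable in the product order, and $s+t$ takes distinct values in $\{2,\dots,n+m\}$ on them.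
\end{proof}

\begin{lemma}\label{lem:average}
If $x$ is an $M$-average and $n\le M$, then $\Phi^{[n]}(x)\le2$.
\end{lemma}

\begin{proof}
Let $E_1<\dots<E_n$ be intervals. Each $\Phi(E_sw_t)$ is at most $1$ and vanishes unless $E_s$ meets $\operatorname{ran}w_t$. By Lemma~\ref{lem:count}, $\sum_s\Phi(E_sx)\le\frac1M\sum_{s,t}\Phi(E_sw_t)\le\frac1M(n+M)\le2$.
\end{proof}

Let $\mu$ be a probability measure and $\eta\ge0$. An \emph{$\eta$-lift} of $\mu$ is a pair $(x,x^*)$ of nonnegative functions supported in $\operatorname{supp}\mu$ with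
\[
\Phi(x)\le1,\qquad\Phi^*(x^*)\le1,\qquad\|\mu-xx^*\|_1\le\eta .
\]
For such a pair $\|xx^*\|_1=\langle x,x^*\rangle$, and therefore
\begin{equation}\label{eq:liftnorm}
1-\eta\le\|xx^*\|_1\le\Phi(x)\le1 .
\end{equation}
Given measures $(\mu_k)$ and a finite nonempty set $I$ of indices, let $\mu_I=|I|^{-1}\sum_{k\in I}\mu_k$. We consider two properties of $\Phi$.

\begin{enumerate}
\item[(A)] For every $M\ge2$, every $\eta\in(0,1)$ and every sequence $\mu_1<\mu_2<\cdots$ of probability measures there is $N$ such that for every $k_0$ there are a set $I\subset(k_0,\infty)$ with $|I|=N$ and an $\eta$-lift $(x,x^*)$ of $\mu_I$ in which $x$ is an $M$-average.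
\item[(B)] For every $\delta\in(0,1)$ there is $n\ge2$ with the following property. For every $\eta\in(0,1)$ and every sequence $\mu_1<\mu_2<\cdots$ of probability measures there are $N_1,\dots,N_n$ such that for every $k_0$ there are sets $I_1<\dots<I_n$ in $(k_0,\infty)$ with $|I_j|=N_j$ and $\eta$-lifts $(y_j,y_j^*)$ of $\mu_{I_j}$ with $\Phi(\sum_{j\le n}y_j)\le\delta n$.
\end{enumerate}

\begin{proposition}\label{prop:AB}
If some normalized lattice norm $\Phi$ has properties {\rm(A)} and {\rm(B)}, then Proposition~\ref{prop:families} holds.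
\end{proposition}

\begin{proof}
Let $\varepsilon\in(0,1)$, put $\delta=\varepsilon^2/2$, and take $n$ from (B). With $x,x^*,y,y^*,z$ ranging over nonnegative elements of $c_{00}$, let
\begin{align*}
\mathcal A&=\{xx^*:\ \Phi^{[n]}(x)\le2,\ \Phi^*(x^*)\le1,\ \|xx^*\|_1\le1\},\\
\mathcal B&=\{yy^*:\ \Phi(y)\le\delta,\ \langle z,y^*\rangle\le\Phi^{[n]}(z)\ \text{for all }z,\ \|yy^*\|_1\le1\}.
\end{align*}
For $\alpha=xx^*\in\mathcal A$ and $\beta=yy^*\in\mathcal B$ we have $\langle x,y^*\rangle\le\Phi^{[n]}(x)\le2$ and $\langle y,x^*\rangle\le\Phi(y)\le\delta$, so \eqref{eq:cross} gives $\sum\sqrt{\alpha\beta}\le\sqrt{2\delta}=\varepsilon$.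

Fix probability measures $\mu_1<\mu_2<\cdots$ and $\eta\in(0,1)$. For $\mathcal A$, take $N$ from (A) with $M=n$ and let $c=(1/N,\dots,1/N)$. Given $k_0$, take $I$ and $(x,x^*)$ from (A) and enumerate $I$ as $k_1<\dots<k_N$, so that $\sum c_i\mu_{k_i}=\mu_I$. By Lemma~\ref{lem:average} and \eqref{eq:liftnorm}, $xx^*\in\mathcal A$, and $\|\mu_I-xx^*\|_1\le\eta$.

For $\mathcal B$, take $N_1,\dots,N_n$ from (B), put $N=\sum_jN_j$, and let $c$ be the probability vector whose first $N_1$ entries are $1/(nN_1)$, whose next $N_2$ entries are $1/(nN_2)$, and so on. Given $k_0$, take $I_j$ and $(y_j,y_j^*)$ from (B) and enumerate $I_1\cup\dots\cup I_n$ as $k_1<\dots<k_N$, so that $\sum c_i\mu_{k_i}=\frac1n\sum_j\mu_{I_j}$. Put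
\[
y=\frac1n\sum_{j\le n}y_j,\qquad y^*=\sum_{j\le n}y_j^* .
\]
Then $\Phi(y)\le\delta$, and \eqref{eq:dualsum} with $E_j=\operatorname{ran}\mu_{I_j}$ gives $\langle z,y^*\rangle\le\Phi^{[n]}(z)$. The measures $\mu_{I_j}$ have disjoint supports, so $yy^*=\frac1n\sum_jy_jy_j^*$, which has $\ell_1$-norm at most $1$ by \eqref{eq:liftnorm}. Thus $yy^*\in\mathcal B$, and $\|\sum c_i\mu_{k_i}-yy^*\|_1\le\frac1n\sum_j\|\mu_{I_j}-y_jy_j^*\|_1\le\eta$.
\end{proof}

\begin{example}\label{ex:classical}
Let $G$ denote the support of the measure being lifted.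

For $\Phi=\|\cdot\|_1$ we have $\Phi^*=\|\cdot\|_\infty$, and $(\mu,\mathbf 1_G)$ is a $0$-lift of $\mu$. Property (A) holds with $N=M$, because $\mu_I$ is itself an $M$-average when $|I|=M$. Property (B) fails, because $\|\sum y_j\|_1=\sum\|y_j\|_1\ge(1-\eta)n$ by \eqref{eq:liftnorm}.

For $\Phi=\|\cdot\|_\infty$ we have $\Phi^*=\|\cdot\|_1$, and $(\mathbf 1_G,\mu)$ is a $0$-lift of $\mu$. Property (B) holds with $n\ge1/\delta$ and all $N_j=1$, because $\|\sum y_j\|_\infty=1$. The set $\mathcal A$ of the last proof then contains the point masses and $\mathcal B$ contains the averages of $n$ successive probability measures, so we are in the situation of Example~\ref{ex:toy}. Property (A) fails, and it fails for every $\Phi=\|\cdot\|_r$ with $1<r\le\infty$: an $M$-average has $\|x\|_r\le M^{1/r-1}$, which contradicts \eqref{eq:liftnorm} for small $\eta$.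
\end{example}

By \eqref{eq:liftnorm}, property (A) asks for successive vectors $w_1,\dots,w_M$ in the unit ball with $\Phi(\sum w_t)\ge(1-\eta)M$, and property (B) asks for successive vectors of norm close to $1$ whose sum has norm at most $\delta n$. Both kinds must occur over every sequence of measures. In $\ell_r$ the norm of a sum of successive normalized vectors depends only on their number, so the two demands exclude each other. We need a norm that adds different blocks in different ways.

\section{Entropy and property (A)}\label{sec:entropy}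

First we need lifts for a general $\Phi$. For a probability measure $\mu$ with support $G$ let
\[
\mathcal E(\mu)=\max\Big\{\sum_{i\in G}\mu(i)\log z(i):\ z\ge0,\ \operatorname{supp}z\subset G,\ \Phi(z)\le1\Big\}.
\]
The admissible $z$ form a convex set, which is compact because $0\le z\le1$ on the finite set $G$. The objective is upper semicontinuous with values in $[-\infty,0]$, and it is finite at the admissible point $|G|^{-1}\mathbf 1_G$. So the maximum is attained and finite, and every maximizer is strictly positive on $G$.

The first-order condition at a maximizer $z$ says that $\mu/z$ lies in the dual unit ball, which is a Lozanovskii factorization $\mu=z\cdot(\mu/z)$. Property (A) requires a first factor of a special form, which the maximizer need not have. We therefore also need stability: a near maximizer, paired with the same dual factor, is a near lift.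

\begin{lemma}\label{lem:lift}
Let $\mu$ be a probability measure with support $G$, let $z$ be a maximizer for $\mathcal E(\mu)$, and let $z^*=\mu/z$ on $G$ and $z^*=0$ off $G$. Then $\Phi^*(z^*)\le1$. If $\varepsilon\ge0$ and $w$ is admissible with $\sum\mu\log w\ge\mathcal E(\mu)-\varepsilon$, then $(w,z^*)$ is a $2\sqrt\varepsilon$-lift of $\mu$.
\end{lemma}

\begin{proof}
Let $w$ be admissible. Then $(1-t)z+tw$ is admissible for $t\in[0,1]$, so the right derivative of $\sum\mu\log((1-t)z+tw)$ at $t=0$ is at most $0$. This derivative is $\sum\mu\,(w-z)/z=\langle z^*,w\rangle-1$. For arbitrary $w\in c_{00}$ with $\Phi(w)\le1$ the vector $G|w|$ is admissible by the lattice property, and $\langle z^*,w\rangle\le\langle z^*,G|w|\rangle\le1$. Hence $\Phi^*(z^*)\le1$.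

Let $w$ be as in the second statement and put $g=w/z$ on $G$, so that $wz^*=g\mu$. Then $\int g\,d\mu=\langle w,z^*\rangle\le1$ and $\int\log g\,d\mu=\sum\mu\log w-\mathcal E(\mu)\ge-\varepsilon$. By Jensen's inequality, $\int\sqrt g\,d\mu\ge\exp(\frac12\int\log g\,d\mu)\ge e^{-\varepsilon/2}\ge1-\varepsilon/2$. Therefore
\[
\int(1-\sqrt g)^2\,d\mu\le2-2(1-\varepsilon/2)=\varepsilon,\qquad\int(1+\sqrt g)^2\,d\mu\le2\int(1+g)\,d\mu\le4,
\]
and the Cauchy--Schwarz inequality gives $\|\mu-wz^*\|_1=\int|1-\sqrt g|\,(1+\sqrt g)\,d\mu\le2\sqrt\varepsilon$.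
\end{proof}

Now let $\nu=\frac1M\sum_{t\le M}\nu_t$ with probability measures $\nu_1<\dots<\nu_M$. There is an obvious candidate for a lift by an $M$-average: $x=\frac1M\sum_tw_t$, where $w_t$ is a maximizer for $\mathcal E(\nu_t)$. It is admissible for $\mathcal E(\nu)$. On $\operatorname{supp}\nu_t$ we have $\nu=\nu_t/M$ and $x=w_t/M$, so $\sum\nu\log x=\frac1M\sum_t\mathcal E(\nu_t)-\log M$. Thus
\begin{equation}\label{eq:defect}
\sum\nu\log x=\mathcal E(\nu)-d,\qquad d=\mathcal E(\nu)-\frac1M\sum_{t\le M}\mathcal E(\nu_t)+\log M\ \ge0,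
\end{equation}
and $x$ is the first factor of a $2\sqrt d$-lift of $\nu$. We call $d$ the \emph{defect} of the decomposition.

\begin{example}\label{ex:entropy}
Let $\Phi=\|\cdot\|_r$ with $1\le r<\infty$. If $z>0$ on $G$ and $\sum z^r\le1$, then $\sum\mu\log(z^r/\mu)\le\log\sum z^r\le0$ by Jensen's inequality, with equality for $z=\mu^{1/r}$. So $\mathcal E(\mu)=\frac1r\sum\mu\log\mu$. Since $\sum\nu\log\nu=\frac1M\sum_t\sum\nu_t\log\nu_t-\log M$, the defect equals $(1-\frac1r)\log M$ for every decomposition. It vanishes only for $r=1$.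
\end{example}

A lower estimate for $\Phi$ bounds the defect.

\begin{lemma}\label{lem:defect}
Let $m\ge1$, $f\geq 1$ and $\Phi^{[m]}\le f\Phi$. Then for probability measures $\mu_1<\dots<\mu_m$ with average $\mu$,
\[
\mathcal E(\mu)-\frac1m\sum_{k\le m}\mathcal E(\mu_k)+\log m\le\log f .
\]
\end{lemma}

\begin{proof}
Let $z$ be a maximizer for $\mathcal E(\mu)$, let $E_k=\operatorname{ran}\mu_k$ and $z_k=E_kz$. Then $z_k$ is supported in $\operatorname{supp}\mu_k$ and is positive there, so $z_k/\Phi(z_k)$ is admissible for $\mathcal E(\mu_k)$. By the concavity of the logarithm,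
\[
\mathcal E(\mu)=\frac1m\sum_k\Big(\sum\mu_k\log\frac{z_k}{\Phi(z_k)}+\log\Phi(z_k)\Big)\le\frac1m\sum_k\mathcal E(\mu_k)+\log\Big(\frac1m\sum_k\Phi(z_k)\Big),
\]
and $\sum_k\Phi(z_k)\le\Phi^{[m]}(z)\le f$.
\end{proof}

Used directly with $m=M$, this lemma gives a small defect only if $f$ is close to $1$. Requiring that for all $M$ means $\Phi^{[M]}=\Phi$, hence $\Phi(x)\ge\sum_i|x(i)|$, and we are back at $\ell_1$, where (B) fails. The way out is to take $m=M^h$ and to decompose the average in $h$ stages along the $M$-adic tree. The defects of the stages add up to the total defect, so one stage has defect at most $(\log f)/h$, and this can be small even when $f$ is large.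

\begin{lemma}\label{lem:tree}
Let $M\ge2$, $h\ge1$, $\eta>0$, and suppose that $\Phi^{[M^h]}\le e^{\eta^2h/4}\,\Phi$. Then for any probability measures $\mu_1<\dots<\mu_{M^h}$ there are $s\in\{1,\dots,h\}$, an interval $I\subset\{1,\dots,M^h\}$ with $|I|=M^s$, and an $\eta$-lift $(x,x^*)$ of $\mu_I$ in which $x$ is an $M$-average.
\end{lemma}

\begin{proof}
For $0\le s\le h$ let $\mathcal I_s$ be the partition of $\{1,\dots,M^h\}$ into consecutive intervals of length $M^s$, and let $\mathcal E_s$ be the average of $\mathcal E(\mu_I)$ over $I\in\mathcal I_s$. Each $I\in\mathcal I_s$ with $s\ge1$ is the union of $M$ intervals $J_1<\dots<J_M$ in $\mathcal I_{s-1}$, and $\mu_I=\frac1M\sum_t\mu_{J_t}$. Let $d_I\ge0$ be the defect of this decomposition. As $I$ runs through $\mathcal I_s$, the intervals $J_t$ run once through $\mathcal I_{s-1}$, so the average of $d_I$ over $\mathcal I_s$ is $\mathcal E_s-\mathcal E_{s-1}+\log M$. The sum of these averages over $s=1,\dots,h$ is $\mathcal E_h-\mathcal E_0+h\log M$, which is at most $\eta^2h/4$ by Lemma~\ref{lem:defect}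 with $m=M^h$. Hence for some $s$ the average is at most $\eta^2/4$, and some $I\in\mathcal I_s$ has $d_I\le\eta^2/4$. By \eqref{eq:defect} and Lemma~\ref{lem:lift}, the average $x$ of maximizers for $\mathcal E(\mu_{J_1}),\dots,\mathcal E(\mu_{J_M})$ is the first factor of an $\eta$-lift of $\mu_I$.
\end{proof}

\begin{corollary}\label{cor:A}
Suppose there are integers $n_i\ge2$ with $n_i\to\infty$ and numbers $f_i\ge1$ such that $\Phi^{[n_i]}\le f_i\Phi$ for all $i$ and $\log f_i/\log n_i\to0$. Then $\Phi$ has property {\rm(A)}.
\end{corollary}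

\begin{proof}
Let $M$, $\eta$ and $(\mu_k)$ be given, and put $h_i=\lfloor\log n_i/\log M\rfloor$. For large $i$ we have $h_i\ge1$, hence $h_i\ge\log n_i/(2\log M)$ and $(\log f_i)/h_i\le2\log M\cdot\log f_i/\log n_i\to0$. Fix $i$ with $h=h_i\ge1$ and $\log f_i\le\eta^2h/4$. Since $M^h\le n_i$, we have $\Phi^{[M^h]}\le\Phi^{[n_i]}\le e^{\eta^2h/4}\Phi$. For each $k$ apply Lemma~\ref{lem:tree} to $\mu_{k+1},\dots,\mu_{k+M^h}$. The level $s$ depends on $k$ but takes only $h$ values, so one value $s$ occurs for infinitely many $k$. Then $N=M^s$ works for every $k_0$.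
\end{proof}

\section{The auxiliary norm}\label{sec:norm}

We build the hypothesis of Corollary~\ref{cor:A} into the definition of the norm, and we add nothing else except $\|\cdot\|_\infty$, in order to keep the norm small enough for (B). Let
\[
f_i=2^{i+1},\qquad n_i=2^{i^2}\quad(i\ge1),\qquad\theta=\Big(\sum_if_i^{-2}\Big)^{1/2}=12^{-1/2}<\tfrac13 .
\]
Then $\log f_i/\log n_i=(i+1)/i^2\to0$. We refer to $i$ as a \emph{scale}.

\begin{lemma}\label{lem:norm}
There is a normalized lattice norm $\Phi$ on $c_{00}$ such that
\begin{equation}\label{eq:implicit}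
\Phi(x)=\max\{\|x\|_\infty,\|W_x\|_2\},\qquad\text{where }W_x(i)=\Phi^{[n_i]}(x)/f_i\quad(i\ge1).
\end{equation}
\end{lemma}

\begin{proof}
Let $\Phi_0=\|\cdot\|_\infty$ and
\[
\Phi_{j+1}(x)=\max\Big\{\|x\|_\infty,\Big(\sum_if_i^{-2}\,\Phi_j^{[n_i]}(x)^2\Big)^{1/2}\Big\}.
\]
Suppose $\Phi_j$ is a normalized lattice norm. Then each $\Phi_j^{[n_i]}$ is a lattice norm bounded by $\|\cdot\|_1$, so the square root is at most $\theta\|x\|_1\le\|x\|_1$, and it is a lattice norm by Minkowski's inequality in $\ell_2$. Hence $\Phi_{j+1}$ is a normalized lattice norm. We have $\Phi_0\le\Phi_1$, and $\Phi_{j-1}\le\Phi_j$ implies $\Phi_j\le\Phi_{j+1}$. So $\Phi=\lim_j\Phi_j=\sup_j\Phi_j$ exists and is a normalized lattice norm. For fixed intervals, $\sum_s\Phi_j(E_sx)$ increases to $\sum_s\Phi(E_sx)$; interchanging the supremum over $j$ with the supremum over intervals shows that $\Phi_j^{[n]}(x)$ increases to $\Phi^{[n]}(x)$. Letting $j\to\infty$ in the recursion and using monotone convergence for the series gives \eqref{eq:implicit}.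
\end{proof}

For the rest of the paper $\Phi$ is this norm. We call $W_x\in\ell_2$ the \emph{profile} of $x$; it shows which scales contribute to the norm of $x$. It has the following properties:
\begin{gather}
\|W_x\|_2\le\Phi(x),\qquad W_{x+y}\le W_x+W_y,\label{eq:profile}\\
W_x(i)\le2/f_i\quad\text{if $x$ is an $M$-average and $n_i\le M$.}\label{eq:profileavg}
\end{gather}
The first is part of \eqref{eq:implicit}, the second is the triangle inequality for $\Phi^{[n_i]}$, and \eqref{eq:profileavg} is Lemma~\ref{lem:average}. From $W_x(i)\le\Phi(x)$ we get $\Phi^{[n_i]}\le f_i\Phi$, so $\Phi$ has property (A) by Corollary~\ref{cor:A}.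

\section{Sums with small norm and property (B)}\label{sec:small}

The mechanism that makes sums small is already visible for unit vectors.

\begin{example}\label{ex:units}
Let $F\subset\mathbb N$ with $|F|=m$, and $z=\mathbf 1_F$. From $\Phi^{[n_i]}(z)\le\|z\|_1=m$ we get $\|W_z\|_2\le\theta m$, so $\Phi(\mathbf 1_F)\le\theta|F|+1$ for all finite $F$. Insert this into the definition of $\Phi^{[n_i]}$: for intervals $E_1<\dots<E_{n_i}$ we get $\sum_s\Phi(E_sz)\le\sum_s(\theta|E_s\cap F|+1)\le\theta m+n_i$. This is an improvement when $n_i$ is small compared with $m$. Use it for $i<i_0$ and the old bound for $i\ge i_0$: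
\[
\|W_z\|_2\le\theta(\theta m+n_{i_0})+m\Big(\sum_{i\ge i_0}f_i^{-2}\Big)^{1/2}.
\]
For large $i_0$ the coefficient of $m$ is close to $\theta^2$. Each further round gains another factor $\theta$ at the price of a larger additive constant, and Lemma~\ref{lem:small} below gives $\Phi(\mathbf 1_F)/|F|\to0$ as $|F|\to\infty$. At the same time, for $|F|=n_i$ the partition into singletons gives $\Phi(\mathbf 1_F)\ge W_{\mathbf 1_F}(i)= n_i/f_i=n_i^{1-(i+1)/i^2}$. The room between these two bounds is what allows (A) and (B) to hold together.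
\end{example}

For general vectors the recursion at the small scales works as in the example. At the large scales a hypothesis is needed, since property (A) produces successive vectors in the unit ball whose sum has norm almost equal to their number. It suffices that, apart from a part of size $2/f_i$, the profiles add up like orthogonal vectors.

\begin{lemma}\label{lem:small}
For every $\delta\in(0,1)$ there is $n_0(\delta)\ge2$ with the following property. Let $n\ge n_0(\delta)$, let $y_1<\dots<y_n$ satisfy $\Phi(y_j)\le1$, and suppose there are nonnegative $U_1,\dots,U_n\in\ell_2$ with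
\begin{equation}\label{eq:hyp}
W_{y_j}(i)\le\frac2{f_i}+U_j(i)\ \ (i\ge1,\ j\le n),\qquad\Big\|\sum_{j\in F}U_j\Big\|_2\le2\sqrt{|F|}+1\ \ (F\subset\{1,\dots,n\}).
\end{equation}
Then $\Phi(\sum_{j\le n}y_j)\le\delta n$.
\end{lemma}

\begin{proof}
Put $\kappa=\delta/12$ and choose $i_0$ with $2(\sum_{i\ge i_0}f_i^{-2})^{1/2}\le\kappa$. Define numbers depending only on $\delta$ by $\rho_0=1$, $C_0=0$,
\[
\rho_{l+1}=\theta\rho_l+2\kappa,\qquad C_{l+1}=1+1/\kappa+\theta n_{i_0}(\rho_l+C_l).
\]
We prove by induction on $l$ that
\begin{equation}\label{eq:ind}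
\Phi\Big(\sum_{j\in F}y_j\Big)\le\rho_l|F|+C_l\qquad\text{for all }F\subset\{1,\dots,n\}.
\end{equation}
All subsets $F$ are carried along because restricting the sum to an interval leaves a sum over a subset. For $l=0$, \eqref{eq:ind} is the triangle inequality. Assume it for $l$, let $|F|=m$ and $z=\sum_{j\in F}y_j$.

\emph{Large scales.} By \eqref{eq:profile} and \eqref{eq:hyp}, $W_z(i)\le2m/f_i+\sum_{j\in F}U_j(i)$. Using $2\sqrt m\le\kappa m+1/\kappa$,
\[
\Big(\sum_{i\ge i_0}W_z(i)^2\Big)^{1/2}\le\kappa m+2\sqrt m+1\le2\kappa m+1/\kappa+1 .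
\]

\emph{Small scales.} Let $i<i_0$, let $E_1<\dots<E_{n_i}$ be intervals, and let $F_s$ be the set of $j\in F$ with $E_s\cap\operatorname{ran}y_j\ne\emptyset$. The supports are disjoint, so $|E_sz|\le|\sum_{j\in F_s}y_j|$ pointwise, and $\Phi(E_sz)\le\rho_l|F_s|+C_l$ by the lattice property and \eqref{eq:ind}. By Lemma~\ref{lem:count}, $\sum_s|F_s|\le m+n_i$. Hence $\Phi^{[n_i]}(z)\le\rho_l(m+n_i)+n_iC_l\le\rho_lm+n_{i_0}(\rho_l+C_l)$, and
\[
\Big(\sum_{i<i_0}W_z(i)^2\Big)^{1/2}\le\theta\big(\rho_lm+n_{i_0}(\rho_l+C_l)\big).
\]

Adding the two estimates gives $\|W_z\|_2\le\rho_{l+1}m+C_{l+1}$. Also $\|z\|_\infty=\max_j\|y_j\|_\infty\le1\le C_{l+1}$. By \eqref{eq:implicit}, \eqref{eq:ind} holds for $l+1$.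

Since $\theta<\frac13$, we have $\rho_l=\theta^l+2\kappa(1+\theta+\dots+\theta^{l-1})\le\theta^l+3\kappa=\theta^l+\delta/4$. Choose $l$ with $\theta^l\le\delta/4$, and let $n_0(\delta)\ge\max\{2,2C_l/\delta\}$. For $n\ge n_0(\delta)$, \eqref{eq:ind} gives $\Phi(\sum_{j\le n}y_j)\le\delta n/2+C_l\le\delta n$.
\end{proof}

The unit vectors satisfy \eqref{eq:hyp} with $U_j=0$, because their profile is $(1/f_i)$. This justifies the claim made in Example~\ref{ex:units}.

It remains to find lifts that satisfy \eqref{eq:hyp}. By \eqref{eq:profileavg}, an $M$-average has a negligible profile at the scales with $n_i\le M$, and since the profile is in $\ell_2$ it is negligible at very large scales too. The natural attempt is to choose an $M_1$-average $y_1$ from (A), then $M_2$ beyond the scales that carry the profile of $y_1$, then an $M_2$-average $y_2$, and so on; the essential parts of the profiles would be disjointly supported. This violates the order of quantifiers in (B). The vector $y_1$ depends on $k_0$, so $M_2$ and the size $N_2$ that (A) assigns to $M_2$ would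 depend on $k_0$.

The remedy is to look at all candidates for $y_j$ at once, as they move to infinity, and to split their profiles into a part that converges and a part that escapes to ever larger scales. The limit does not depend on $k_0$ and determines $M_{j+1}$ in advance. The escaping parts are separated afterwards, by choosing only the positions of the sets $I_j$, which may depend on $k_0$.

\begin{lemma}\label{lem:B}
The norm $\Phi$ has property {\rm(B)}, with any $n\ge n_0(\delta)$.
\end{lemma}

\begin{proof}
Let $\delta\in(0,1)$, $n\ge n_0(\delta)$, $\eta\in(0,1)$ and probability measures $\mu_1<\mu_2<\cdots$ be given. Put $\zeta=1/(3n)$.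

\emph{Step 1: the sizes, chosen before $k_0$.} We choose $2=M_1<M_2<\dots<M_{n+1}$ and $N_1,\dots,N_n$ inductively. Let $M_j$ be given, $j\le n$. Property (A) for $M_j$ and $\eta$ yields $N_j$, sets $I^j_t$ ($t\ge1$) with $|I^j_t|=N_j$ and $\min I^j_t\to\infty$ as $t\to\infty$, and $\eta$-lifts $(x^j_t,x^{j*}_t)$ of $\mu_{I^j_t}$ in which $x^j_t$ is an $M_j$-average. The profiles of the $x^j_t$ lie in the unit ball of $\ell_2$ by \eqref{eq:profile}. By a diagonal argument we may pass to a subsequence in $t$ along which $W_{x^j_t}(i)\to V_j(i)$ for every $i$, and $\|V_j\|_2\le1$ by Fatou's lemma. Since $V_j\in\ell_2$ and $n_i\to\infty$, there is $M_{j+1}>M_j$ with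
\begin{equation}\label{eq:tailV}
\sum_{i:\,n_i>M_{j+1}}V_j(i)^2\le\zeta^2 .
\end{equation}

\emph{Step 2: the positions, chosen after $k_0$.} Let $k_0$ be given. Put $L_1=1$ and choose $t_1,L_2,t_2,L_3,\dots,t_n,L_{n+1}$ in this order. Given $L_j$, choose $t_j$ so large that $I_j=I^j_{t_j}$ satisfies $\min I_j>k_0$ and, if $j>1$, $I_{j-1}<I_j$, and that the pair $y_j=x^j_{t_j}$, $y_j^*=x^{j*}_{t_j}$ satisfies
\begin{equation}\label{eq:head}
\sum_{i\le L_j}|W_{y_j}(i)-V_j(i)|^2\le\zeta^2;
\end{equation}
this is possible because the sum has finitely many terms, each tending to $0$. Then choose $L_{j+1}>L_j$ with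
\begin{equation}\label{eq:tailW}
\sum_{i>L_{j+1}}W_{y_j}(i)^2\le\zeta^2 .
\end{equation}
The pair $(y_j,y_j^*)$ is an $\eta$-lift of $\mu_{I_j}$, and $y_1<\dots<y_n$ because $I_1<\dots<I_n$.

\emph{Step 3: verification of \eqref{eq:hyp}.} Let $U_j(i)=W_{y_j}(i)$ if $n_i>M_j$ and $U_j(i)=0$ otherwise. The first part of \eqref{eq:hyp} holds by \eqref{eq:profileavg} when $n_i\le M_j$ and by definition when $n_i>M_j$. For the second part define
\begin{align*}
P_j&=V_j\,\mathbf 1_{\{i:\,M_j<n_i\le M_{j+1}\}},\qquad Q_j=W_{y_j}\mathbf 1_{\{i:\,L_j<i\le L_{j+1}\}},\\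
R_j&=|W_{y_j}-V_j|\,\mathbf 1_{\{i:\,i\le L_j\}}+V_j\,\mathbf 1_{\{i:\,n_i>M_{j+1}\}}+W_{y_j}\mathbf 1_{\{i:\,i>L_{j+1}\}} .
\end{align*}
We claim that $U_j\le P_j+Q_j+R_j$. Let $n_i>M_j$, the other case being trivial. If $i>L_{j+1}$, then $U_j(i)$ is the third term of $R_j(i)$. If $L_j<i\le L_{j+1}$, then $U_j(i)=Q_j(i)$. If $i\le L_j$, then $U_j(i)\le|W_{y_j}(i)-V_j(i)|+V_j(i)$; the first summand is the first term of $R_j(i)$, and the second is $P_j(i)$ if $n_i\le M_{j+1}$ and the second term of $R_j(i)$ otherwise.

The $P_j$ have disjoint supports and norm at most $1$ in $\ell_2$, and so do the $Q_j$. By \eqref{eq:head}, \eqref{eq:tailV} and \eqref{eq:tailW}, $\|R_j\|_2\le3\zeta=1/n$. Hence $\|\sum_{j\in F}U_j\|_2\le\sqrt{|F|}+\sqrt{|F|}+1$ for every $F\subset\{1,\dots,n\}$. Lemma~\ref{lem:small} gives $\Phi(\sum_{j\le n}y_j)\le\delta n$.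
\end{proof}

\begin{remark}\label{rem:ell2}
The choice of $M_{j+1}$ in \eqref{eq:tailV} is the reason for summing the scales in $\ell_2$. If $\|W_x\|_2$ were replaced by $\|W_x\|_\infty$ in \eqref{eq:implicit}, the bound on the profiles would place the coordinatewise limit $V_j$ only in the unit ball of $\ell_\infty$, which gives no control of its tail. The parameters enter as follows: $\theta<1$ in Lemma~\ref{lem:norm} and in the iteration of Lemma~\ref{lem:small}, the convergence of $\sum f_i^{-2}$ in the choice of $i_0$, and $\log f_i/\log n_i\to0$ in Corollary~\ref{cor:A}.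
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:families}]
The norm $\Phi$ of Lemma~\ref{lem:norm} has property (A) by Section~\ref{sec:norm} and property (B) by Lemma~\ref{lem:B}. Apply Proposition~\ref{prop:AB}.
\end{proof}

With the reduction of Section~\ref{sec:measures}, this completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{1}

\bibitem{stability}
\emph{Stability in Banach Spaces},
\texttt{https://matematicas.unex.es/\textasciitilde{}extracta/Vol-17-3/17b3ode1.pdf}.

\end{thebibliography}
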